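# Matchings in simple hypergraphs: the bound $|\mathscr E(H)|\le (N(H)+1)\,\nu(H)$

## 1. From the number of vertices to the largest neighborhood

A hypergraph $H=(V,\mathscr E)$ is a finite set $V\neq\emptyset$ of vertices with a set $\mathscr E$ of non-empty subsets of $V$, the edges. It is *simple* (or *linear*) if any two distinct edges share at most one vertex. A matching is a collection of pairwise disjoint edges, and $\nu(H)$ is the largest size of a matching. The neighborhood of $x\in V$ is $N(x)=\bigcup\{E-\{x\}:x\in E\in\mathscr E\}$, and $N(H)=\max_x|N(x)|$.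

A result of Seymour says that a simple hypergraph on $n$ vertices satisfies $\nu(H)\ge|\mathscr E(H)|/n$. The number $n$ is a global quantity. If we take $t$ disjoint copies of $H$, then $|\mathscr E|$, $n$ and $\nu$ are all multiplied by $t$, so the lower bound $|\mathscr E|/n$ does not move while $\nu$ grows. A single vertex $x$ sees only $N(x)\subseteq V-\{x\}$, and $N(H)+1\le n$. So one first guesses that $n$ may be replaced by $N(H)+1$:
$$\nu(H)\ \ge\ \frac{|\mathscr E(H)|}{N(H)+1}\qquad\text{for every simple hypergraph } H. $$
This is Conjecture 5 in the source of the problem, and the task is to prove or disprove it.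

One formula will be used all the time. In a simple hypergraph the sets $E-\{x\}$ with $x\in E$ are pairwise disjoint, so
$$|N(x)|=\sum_{E\ni x}(|E|-1). \tag{1}$$

Let us test the guess.

* *Singletons only.* Then $N(H)=0$ and $\nu=|\mathscr E|$: equality.
* *All edges pass through $x$.* By (1) there are at most $|N(x)|$ edges of size $\ge 2$, plus possibly $\{x\}$. So $|\mathscr E|\le N(H)+1$ and $\nu=1$. The two edges $\{x\},\{x,y\}$ give equality with $N=1$.
* *Projective plane of order $q$.* There are $q^2+q+1$ points and as many lines, any two points lie on a line, and any two lines meet. So $N=q^2+q$, $|\mathscr E|=N+1$, $\nu=1$: equality.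
* *Near-pencil.* Let $N\ge2$, $V=\{0,1,\dots,N\}$, with edges $\{1,\dots,N\}$ and $\{0,t\}$ for $1\le t\le N$. Any two edges meet, every vertex has exactly $N$ neighbors, and there are $N+1$ edges: equality.
* *Odd complete graph $K_{N+1}$, $N$ even.* Here $|\mathscr E|=(N+1)N/2$ and $\nu=N/2$: equality.

The guess survives, and it has very different extremal examples: stars, planes, near-pencils, cliques. It is in fact correct. For a matching $M$ let $n_k(M)$ be the number of its edges of size $k$, and call $(n_1(M),n_2(M),\dots)$ its *profile*. Profiles are compared lexicographically, that is, at the first place where they differ; one 2-edge beats five 3-edges.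

**Theorem 1.** Every simple hypergraph $H$ satisfies $|\mathscr E(H)|\le (N(H)+1)\,\nu(H)$.

**Theorem 2.** Every matching $M$ of $H$ whose profile is lexicographically largest among all matchings of $H$ satisfies $|M|\ge|\mathscr E(H)|/(N(H)+1)$. The constant is best possible: for all integers $N\ge0$, $\nu\ge1$ there is a simple $H$ with $N(H)=N$, $\nu(H)=\nu$, $|\mathscr E(H)|=(N+1)\nu$.

Write $D=N(H)+1$ throughout. We use two textbook theorems.

**Gallai–Edmonds structure theorem** (Lovász–Plummer, *Matching Theory*, Thm 3.2.1). Let $G$ be a finite graph, $R$ the set of vertices missed by some maximum matching, $C$ the set of vertices outside $R$ with a neighbor in $R$, and $Q$ the set of all other vertices. Then every component of $G[R]$ is factor-critical (deleting any one vertex leaves a graph with a perfect matching), $G[Q]$ has a perfect matching, and every maximum matching consists of near-perfect matchings of the components of $G[R]$ (each missing exactly one vertex of its component), a perfect matching of $G[Q]$, and edges matching the vertices of $C$ into distinct components of $G[R]$.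

For example, in a star with center $c$ and at least two leaves, $R$ is the set of leaves, $C=\{c\}$, $Q=\emptyset$. An isolated vertex is a one-vertex component of $G[R]$.

**Menger's theorem.** In a finite digraph with vertex sets $X,S$ and $k\ge0$, either there are $k$ pairwise vertex-disjoint paths from $X$ to $S$, or some set $U$ of fewer than $k$ vertices (possibly including vertices of $X\cup S$) meets every path from $X$ to $S$.

Paths are directed and may consist of one vertex; "disjoint" means vertex-disjoint. A walk from $a$ to $b$ contains a path from $a$ to $b$ that uses only vertices of the walk.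

## 2. Graphs: where one unit per vertex of $C$ is left over

The obvious first attempt is to take a maximal matching $M$ and to note that every edge meets some member of $M$. In a graph, a matching edge $xy$ meets at most $2N-1$ edges, itself included, and we can afford $N+1$. The loss is real: if $x$ and $y$ are adjacent and each has $N-1$ leaves, $N\ge3$, then $M=\{xy\}$ is maximal and all $2N-1>N+1$ edges meet it. The matching must be well chosen, and the cost of an edge must be shared.

For graphs there is a one-line proof: by Vizing's theorem the edges split into at most $N+1$ matchings. We want instead a proof in which we can see what is left over. Take the Gallai–Edmonds partition, and let $K_i$ be the components of $G[R]$, with $s_i=|K_i|=2m_i+1$. Then $\nu(G)=|C|+\sum_im_i+|Q|/2$. Charge the edges as follows.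

* Each edge meeting $C$ is charged to one of its ends in $C$. So each $c\in C$ pays at most $D-1$.
* Each edge inside $Q$ is charged half to each end. So each $q\in Q$ pays at most $(D-1)/2$.
* The remaining edges lie inside the $K_i$: there are no edges between $R$ and $Q$, and none between different components. Let $P$ be the number of edges in $K_i$. Then $P\le\binom{s_i}2=m_is_i$ and $2P\le s_i(D-1)$. Take the weighted sum of these two bounds, writing $P=\frac1{s_i}P+\frac{m_i}{s_i}2P\le m_i+m_i(D-1)=Dm_i$.

Summing, $|\mathscr E|\le D\,\nu(G)-|C|-\frac12|Q|$. So every vertex of $C$ has one whole unit to spare. That unit will pay for certain larger edges.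

## 3. Triple systems: one exchange, and skew rates

Now let all edges have size 3, and let $M$ be a maximum matching with vertex set $V(M)$. By (1), $\deg(x)\le(D-1)/2$. Counting the edges at the $3|M|$ vertices of $V(M)$ gives $|\mathscr E|\le\frac32(D-1)|M|$, too large by a factor $\frac32$.

Share the cost. Give each $x$ a *rate* $r_x\geq 0$, zero outside $V(M)$, and let $x$ pay $2r_x$ to each edge through it. So $e$ receives $\mathrm{pay}(e)=2\sum_{x\in e}r_x$, and by (1) the vertex $x$ spends $r_x|N(x)|\le(D-1)r_x$. If the rates on each $b\in M$ sum to $1$, the total spent is at most $(D-1)|M|$.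

Take $r=\frac13$ on $V(M)$. Edges meeting $V(M)$ at least twice receive at least $\frac43$, and each $b\in M$ receives $2$. An edge meeting $V(M)$ only in $x$ (call it *private to $x$*) receives $\frac23$ and lacks $\frac13$. We may spend $D|M|$, so per $b\in M$ there is one further unit, and $b$ itself has a surplus of one. Hence a total lack of $2$ per $b$ is affordable: six private edges.

Here is the exchange. Let $p_x$ be the number of edges private to $x$. If $x\ne x'$ are in $b\in M$ and $e,e'$ are disjoint edges private to $x$ and $x'$, then $M-b+e+e'$ is a larger matching, which is impossible. If $p_x\ge3$ and $e'$ is private to $x'$, then each of the two vertices of $e'-\{x'\}$ lies in at most one edge through $x$, so some $e$ private to $x$ is disjoint from $e'$. Hence $p_x\ge3$ forces $p_{x'}=0$ at the other two vertices of $b$. So either all three $p_x$ are at most $2$, and the lack is at most $\frac63=2$; or only one $p_x$ is non-zero, and the lack is $p_x/3$.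

Uniform rates stop working exactly here: $p_x>6$ for one $x\in b$. (A star of eight triples shows that it happens.) The way out is that the other two vertices of such a $b$ have no private edges and do not need a high rate. Use $r_x=\frac12$ at this *root* $x$ and $\frac14$ at the other two vertices of $b$; the sum is still $1$, and $\mathrm{pay}(b)=2$. Call such $b$ *marked*. Now edges private to a root receive $1$, non-root vertices of marked edges have no private edges, and an edge meeting $V(M)$ at least twice receives at least $2(\frac14+\frac14)=1$. Therefore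
$$|\mathscr E|=\sum_e\mathrm{pay}(e)+\sum_e(1-\mathrm{pay}(e))\le(D-1)|M|+\sum_{b\text{ unmarked}}(-1+2)+\sum_{b\text{ marked}}(-1)\le D|M| .$$
This proves the theorem for triple systems. The general proof keeps this skeleton: rates, an exchange argument for underpaid edges, skewed rates on marked matching edges.

## 4. Mixed sizes, and edges through components matched into $C$

Three things change when sizes are mixed. From now on an edge $e$ receives $|e|-1$ times the sum of the rates on it, to match (1).

*Order of matchings.* With rates $1/|b|$ on $b$, a triple meeting two 5-edges of the matching, each in one vertex, and nothing else of it, receives only $2\cdot\frac25=\frac45$. Swapping the two 5-edges for the triple loses an edge, so maximality of $|M|$ gives no contradiction. The lexicographic order on profiles turns this swap into a gain. An optimal profile maximizes $n_2$ first (once singletons are gone), so the 2-edges form a maximum matching of the graph $G$ of 2-edges, and Gallai–Edmonds applies.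

*Skew rates for size $k$.* The root gets $\frac1{k-1}$ and the others $\frac1{k+1}$. The sum is $\frac1{k-1}+\frac{k-1}{k+1}=\frac{k^2-k+2}{k^2-1}\le1$ exactly when $k\ge3$. Now even an edge of size $k+1$ through a non-root may receive only $\frac k{k+1}<1$. So we also need the exchange that replaces $b$ by one edge of size $k$ and one of size $k+1$; it is a lexicographic gain too.

*The vertices of $C$.* Look at the near-pencil with $N\ge3$: vertices $c,p_1,\dots,p_N$, 2-edges $cp_t$, one large edge $e=\{p_1,\dots,p_N\}$. Here $C=\{c\}$. If $c$ is matched to $p_1$, the large edge meets the matching only in $p_1$. Could we free $p_1$ by matching $c$ elsewhere? Not outside $e$: all neighbors of $c$ lie in $e$. So $e$ must be paid for, and the only source is the spare unit of $c$. In general, freeing one component means shifting the matching of $C$ along a path, several such paths must be kept disjoint (Menger), and the place where all of them pass through one point is a bottleneck that has to be paid as a root.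

## 5. Singletons, elements, and states

**Step: removing singletons.** We want all edges to have size at least 2. Let $V_1=\{x:\{x\}\in\mathscr E\}$. By (1), each $x\in V_1$ lies in at most $1+|N(x)|\le D$ edges. Let $H'$ consist of $V\setminus V_1$ and the edges disjoint from $V_1$. These have size $\ge2$, and neighborhoods in $H'$ are contained in those in $H$. Then
$$|\mathscr E(H)|\le D|V_1|+|\mathscr E(H')|,\qquad \nu(H)\ge|V_1|+\nu(H'). \tag{2}$$
So it suffices to prove $|\mathscr E|\le D\nu$ when **all edges have size $\ge2$ and $|N(x)|\le D-1$ for all $x$**, with $D$ fixed (coming from the original hypergraph). By (1), edge sizes are then at most $D$. From here to the end of Section 11, $H$ is such a hypergraph, and it has at least one edge.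

**Step: the elements.** We translate the structure of 2-edges into an index set $I$. Let $G$ be the graph on $V$ formed by the edges of size 2 (*2-edges*), let $R,C,Q$ be its Gallai–Edmonds sets, and let $K_i$ $(i\in I)$ be the components of $G[R]$, also used for their vertex sets; $s_i=|K_i|=2m_i+1$. Then $\nu(G)=|C|+\sum_im_i+|Q|/2$, and no 2-edge joins $R$ to $Q$. The members of $I$ are called *elements*, and $i$ is *trivial* if $s_i=1$. For $c\in C$ let $u_{c,i}\le s_i$ be the number of 2-edges from $c$ to $K_i$, $u_i=\sum_cu_{c,i}$, and $\Gamma(c)=\{i:u_{c,i}>0\}$.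

Let $T$ be the set of edges $e\subseteq R$ with $|e\cap K_i|\le1$ for all $i$. A 2-edge inside $R$ lies inside one $K_i$, so $|e|\ge3$ for $e\in T$. Put $\hat e=\{i:e\cap K_i\neq\emptyset\}$; then $|\hat e|=|e|$.

**Definition (state).** A *state* is a pair $(\varphi,B)$ where $\varphi:C\to I$ is injective with $\varphi(c)\in\Gamma(c)$, and $B\subseteq T$ is such that the sets $\hat b$ $(b\in B)$ are pairwise disjoint and disjoint from $\varphi(C)$.

A state gives a matching of $H$: match each $c$ to a $G$-neighbor in $K_{\varphi(c)}$, take all $b\in B$, take a perfect matching of $G[Q]$, and in each $K_i$ take $m_i$ 2-edges missing the vertex already used, if any. The last choice is possible since $K_i$ is factor-critical and at most one of its vertices is used. The size of the matching is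
$$|C|+|B|+|Q|/2+\sum_im_i=\nu(G)+|B|. \tag{3}$$
States exist: take $\varphi$ from a maximum matching of $G$ and $B=\emptyset$. **Fix a state $(\varphi,B)$ whose profile $(n_3(B),n_4(B),\dots)$ is lexicographically largest**, where $n_k(B)=|\{b\in B:|b|=k\}|$. The goal is
$$|\mathscr E|\le D(\nu(G)+|B|). \tag{4}$$

Let $Y=\varphi(C)$, $Z=\bigcup_{b\in B}\hat b$, $F=I\setminus(Y\cup Z)$, so $I$ is the disjoint union of $Y,Z,F$. Let $Z_{\le k}$ be the union of the $\hat b$ with $|b|\le k$; define $Z_{>k},Z_{\ge k}$ likewise. Let $\mathcal G$ be the digraph on $I$ with arcs $y\to\ell$ for $y\in Y$ and $\ell\in\Gamma(\varphi^{-1}(y))\setminus\{y\}$. An arc $y\to\ell$ says that the vertex of $C$ sitting at $y$ could move to $\ell$. Elements outside $Y$ are sinks. For a set $U$ of elements, $\mathcal G-U$ and $\mathcal G[U]$ have the usual meaning.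

**Example A.** The near-pencil, $N\ge3$. All elements are trivial, $I=\{p_1,\dots,p_N\}$, $T=\{e\}$, $\hat e=I$. As $\hat e$ meets $\varphi(C)$, always $B=\emptyset$. With $\varphi(c)=p_1$ we have $Y=\{p_1\}$, $F=\{p_2,\dots,p_N\}$, and arcs $p_1\to p_t$ for $t\ge2$.

**Example B.** Let $t\ge4$. Vertices $c,y,x,x',x''$ and $q_a,q_a'$ $(1\le a\le t)$; edges $cy$, $cx$, $b=\{x,x',x''\}$, $e_a=\{y,q_a,q'_a\}$. Here $C=\{c\}$, all elements are trivial, $T=\{b,e_1,\dots,e_t\}$. If $\varphi(c)=y$ then $B\subseteq\{b\}$; if $\varphi(c)=x$ then $B$ contains no edge except at most one $e_a$. So $\varphi(c)=y$, $B=\{b\}$ has the largest profile. Then $Y=\{y\}$, $Z=\{x,x',x''\}$, $F$ consists of the $q_a,q'_a$, and $y\to x$ is the only arc.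

## 6. Exchanges along disjoint paths

We now make precise "the elements of $A$ can be vacated".

**Definition (free set).** For $A\subseteq I$ and $W\subseteq I\setminus Y$, call $A$ *$W$-free* if there are pairwise disjoint paths $P_a$ $(a\in A\cap Y)$ such that $P_a$ goes from $a$ to $W\setminus A$ and $P_a\cap A=\{a\}$.

If $A$ is $W$-free and $W\subseteq W'\subseteq I\setminus Y$, then $A$ is $W'$-free. In Example B, $\hat e_1$ is not $F$-free, but it is $\hat b$-free through the path $y\to x$.

**Lemma 1.**
(a) If $A$ is $W$-free, there is an injection $\varphi':C\to I$ with $\varphi'(c)\in\Gamma(c)$, $\varphi'(C)\cap A=\emptyset$ and $\varphi'(C)\subseteq Y\cup W$.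
(b) There is no $e\in T\setminus B$ of size $i$ such that $\hat e\cap Z_{\le i}=\emptyset$ and $\hat e$ is $(F\cup Z_{>i})$-free.
(c) There are no $b\in B$, $|b|=j$, and $e,e'\in T\setminus B$ with $|e|=j$, $|e'|=i'\in\{j,j+1\}$, $\hat e\cap\hat e'=\emptyset$, such that for $A=\hat e\cup\hat e'$: $A\cap Z_{\le i'}\subseteq\hat b$, and $A$ is $(F\cup Z_{>i'}\cup\hat b)$-free.

*Proof.* (a) shifts $\varphi$ along the paths. Let $y_0\to y_1\to\dots\to y_m$ be a path of the family. Since $y_0\in Y$ and $y_m\in W$, we have $m\ge1$; since elements outside $Y$ are sinks, $y_0,\dots,y_{m-1}\in Y$. Put $\varphi'(\varphi^{-1}(y_t))=y_{t+1}$ for $0\le t<m$, and $\varphi'=\varphi$ elsewhere. The arcs guarantee $\varphi'(c)\in\Gamma(c)$. The paths are disjoint and their ends are outside $Y$, so $\varphi'$ is injective, and $\varphi'(C)=(Y\setminus A)\cup\{\text{ends of the paths}\}$. The ends lie in $W\setminus A$.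

(b) is the exchange that inserts $e$. Suppose such an $e$ exists. Take $\varphi'$ from (a) with $A=\hat e$, $W=F\cup Z_{>i}$, and let $B'=\{b\in B:\hat b\cap(\hat e\cup\varphi'(C))=\emptyset\}\cup\{e\}$. As $\varphi'(C)\cap\hat e=\emptyset$, $(\varphi',B')$ is a state. A removed $b$ meets $\hat e$, which misses $Z_{\le i}$, or meets $\varphi'(C)$, and $\varphi'(C)\cap Z\subseteq Z_{>i}$. So all removed edges have size $>i$. Hence $n_k$ is unchanged for $k<i$ and $n_i$ increases, contradicting the choice of the state.

(c) is the exchange that replaces $b$ by $e$ and $e'$. Take $\varphi'$ from (a) with $W=F\cup Z_{>i'}\cup\hat b$, and $B'=\{b''\in B\setminus\{b\}:\hat b''\cap(A\cup\varphi'(C))=\emptyset\}\cup\{e,e'\}$. This is a state. Apart from $b$, only edges of size $>i'$ are removed, since $A\cap Z_{\le i'}\subseteq\hat b$ and $\varphi'(C)\cap Z\subseteq Z_{>i'}\cup\hat b$. If $i'=j$, smaller levels are unchanged and $n_j$ changes by $-1+2$. If $i'=j+1$, levels $<j$ are unchanged, $n_j$ changes by $-1+1=0$, and $n_{j+1}$ increases. Contradiction. $\square$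

To apply Lemma 1 we need disjoint paths. The next lemma produces them from a robustness condition on each starting point; one starting point is allowed to be weaker.

**Lemma 2 (linking).** Let $A\subseteq I$, $\Omega\subseteq I$, $W\subseteq I\setminus Y$, $A\cap Y\subseteq\Omega$. Suppose every $a\in A\cap Y$, with at most one exception $v\in A\cap Y$, satisfies: for every $U\subseteq I\setminus\{a\}$ with $|U|\le|A|-1$, $\mathcal G[\Omega\setminus U]$ has a path from $a$ to $W$. If there is an exception $v$, suppose $\mathcal G[\Omega]-(A\setminus\{v\})$ has a path from $v$ to $W$. Then $A$ is $W$-free via paths in $\mathcal G[\Omega]$.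

*Proof.* Let $X=A\cap Y$. It suffices to find $|X|$ disjoint paths from $X$ to $W\setminus A$ in $\mathcal G[\Omega\setminus(A\setminus Y)]$: each $a\in X$ is then the start of exactly one of them, so by disjointness that path contains no other element of $X$, and it avoids $A\setminus Y$.

If there are no such paths, Menger gives $U\subseteq\Omega\setminus(A\setminus Y)$ with $|U|<|X|$ that meets all paths from $X$ to $W\setminus A$ there. Suppose some $a\in X\setminus U$ is not the exception. Put $U'=U\cup(A\setminus Y)$. Then $|U'|\le|X|-1+|A\setminus Y|=|A|-1$ and $a\notin U'$, so $\mathcal G[\Omega\setminus U']$ has a path from $a$ to $W$. Its end is not in $Y$ and not in $A\setminus Y$, hence lies in $W\setminus A$; so $U$ misses a path it should meet, a contradiction. Therefore $X\setminus U$, which is non-empty, equals $\{v\}$, and by size $U=X\setminus\{v\}$. The given path of $v$ avoids $A\setminus\{v\}= U\cup(A\setminus Y)$. Its end lies in $W$, so it is not $v\in Y$, and hence it is not in $A$. So it is a path from $X$ to $W\setminus A$ missing $U$, a contradiction. $\square$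

## 7. Loose sets and escaping elements

**Definition (loose set).** $\Lambda\subseteq I$ is *$(k;n)$-loose* if $\Lambda\setminus Y\subseteq F\cup Z_{\ge k}$ and for all $\ell\in\Lambda$ and $U\subseteq I\setminus\{\ell\}$ with $|U|\le n$, $\mathcal G[\Lambda\setminus U]$ has a path from $\ell$ to $\Lambda\setminus Y$.

**Definition (escaping element).** $\ell\in I$ is *$i$-escaping* if for all $U\subseteq I\setminus\{\ell\}$ with $|U|\le i-1$, $\mathcal G-U$ has a path from $\ell$ to $F\cup Z_{>i}$.

In Example A, $I$ is $(k;n)$-loose exactly for $n\le N-2$ (any $k$), since $p_1$ has $N-1$ out-neighbors, all in $F$; and $p_1$ is $i$-escaping exactly for $i\le N-1$. In Example B, $F$ is $(k;n)$-loose for all $k,n$ (trivial paths), and $y$, which reaches only itself and $x\in Z_{\le3}$, is not 3-escaping.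

Directly from the definitions:

* all elements of a $(k;n)$-loose set with $k\ge i+1$, $n\ge i-1$ are $i$-escaping;
* $(i+1)$-escaping implies $i$-escaping;
* elements of $F\cup Z_{>i}$ are $i$-escaping, and elements of $Z_{\le i}$ are not, being sinks.

The next lemma says that an edge with all but one of its elements loose traps the remaining one.

**Lemma 3.** Let $e\in T\setminus B$, $|e|=i$, $\hat e=\{v\}\cup O$, $v\notin O$, with each element of $O$ lying in some $(k;n)$-loose set with $k\ge i+1$, $n\ge i-1$. Then $v\notin F\cup Z_{>i}$, and no $i$-escaping element is reachable from $v$ in $\mathcal G-O$; in particular $v$ is not $i$-escaping.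

*Proof.* The elements of $O$ are $i$-escaping, so $O\cap Z_{\le i}=\emptyset$. If $v\in F\cup Z_{>i}$, then $\hat e\cap Z_{\le i}=\emptyset$, and $\hat e$ is $(F\cup Z_{>i})$-free by Lemma 2 with $A=\hat e$, $\Omega=I$, no exception (note $|A|-1=i-1$). This contradicts Lemma 1(b). If $v\in Z_{\le i}$, then $v$ is a sink that is not $i$-escaping, and nothing else is reachable from it. Finally let $v\in Y$ and suppose an $i$-escaping $\ell$ is reachable from $v$ in $\mathcal G-O$. As $\ell\notin O$ and $|O|=i-1$, there is a path from $\ell$ to $F\cup Z_{>i}$ in $\mathcal G-O$; hence there is one from $v$. Lemma 2 with exception $v$ and $\Omega=I$ shows that $\hat e$ is $(F\cup Z_{>i})$-free. Also $\hat e\cap Z_{\le i}=\emptyset$. This contradicts Lemma 1(b). $\square$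

## 8. Petals, certificates, bottlenecks

A petal generalizes an edge private to $x$ in Section 3.

**Definition (petal).** An *$i$-petal at $v$* is an edge $e\in T\setminus B$ with $|e|=i$, $v\in\hat e$, such that every element of $O_e:=\hat e\setminus\{v\}$ is trivial and lies in an $(i(i-1);i(i-1))$-loose set.

Since $i\ge3$, we have $i(i-1)\ge i+2$. So Lemma 3 applies to $(e,v)$, and the elements of $O_e$ are $(i+1)$-escaping. Moreover:
$$\text{any element } \ell \text{ lies in } O_e \text{ for at most } s_v \text{ petals } e \text{ at } v. \tag{5}$$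
Indeed, only a trivial $\ell=\{p\}$, $\ell\neq v$, can occur. Each such $e$ contains $p$ and a vertex of $K_v$, and two vertices lie in at most one common edge.

**Definition (certificate).** A *certificate* for $b\in B$, $|b|=j$, is a triple $(z,w,\mathcal P)$ such that $z\in Y\cup\hat b$; $\mathcal P$ is a set of more than $js_z$ $j$-petals at $z$; $\hat b$ is reachable from $z$; and, for some fixed path $P_0$ from $z$ to $\hat b$, $w$ is the last vertex of $P_0$ among the vertices that lie on *every* path from $z$ to $\hat b$.

The vertex $z$ lies on every such path, so $w$ exists. All vertices of $P_0$ except its end lie in $Y$, so $w\in Y\cup\hat b$. In Example B, each $e_a$ is a 3-petal at $y$, there are $t>3$ of them, and $x$ is reachable from $y$; the only path is $y\to x$, so $w=x$. If we add the edge $cx'$ to Example B (the optimal state is still $\varphi(c)=y$, $B=\{b\}$), there are two paths $y\to x$, $y\to x'$ with only $y$ in common, and $w=y$. In a triple system $\mathcal G$ has no arcs, and $z=w$ is the root of Section 3.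

The next lemma is the heart of the proof. Part (b) says that $w$ is a bottleneck for every other edge that would like to use $\hat b$. It is the counterpart of "$p_x\ge3$ forces $p_{x'}=0$".

**Lemma 4.** Let $(z,w,\mathcal P)$ be a certificate for $b$, $|b|=j$.
(a) No $j$-escaping element is reachable from $z$ in $\mathcal G$.
(b) Let $e'\in T\setminus B$, $|e'|=i'\in\{j,j+1\}$, $\hat e'=\{v'\}\cup O'$, $v'\notin O'$, $v'\in Y\cup\hat b$, with each element of $O'$ lying in a $(k;n)$-loose set with $k\ge i'+1$, $n\ge j+i'-3$. Then every path from $v'$ to $\hat b$ in $\mathcal G-O'$ contains $w$. In particular, if $v'\in\hat b$ then $v'=w$.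

*Proof of (a).* Suppose there is a path from $z$ to a $j$-escaping element, and let $\ell$ be the first $j$-escaping element on it. By Lemma 3, applied to any petal in $\mathcal P$, $\ell\ne z$. By (5) and $s_z<|\mathcal P|$ we can choose $e\in\mathcal P$ with $\ell\notin O_e$. The vertices before $\ell$ are not $j$-escaping, hence not in $O_e$. So $\ell$ is reachable from $z$ in $\mathcal G-O_e$, contradicting Lemma 3. Note that this argument uses only that $\mathcal P$ is a set of more than $s_z$ $j$-petals at $z$.

*Proof of (b).* Suppose $P'$ is a path from $v'$ to $\hat b$ in $\mathcal G-O'$ with $w\notin P'$.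

**Step 1: a petal disjoint from $e'$.** We look for the partner $e$ of $e'$ in the exchange of Lemma 1(c). Since $|O'|=i'-1\le j$, by (5) at most $js_z<|\mathcal P|$ petals $e\in\mathcal P$ satisfy $O_e\cap O'\neq\emptyset$. Choose $e\in\mathcal P$ with $O\cap O'=\emptyset$, where $O:=O_e$. As $j+i'-3\ge i'-1$, Lemma 3 applies to $(e',v')$: no element reachable from $v'$ in $\mathcal G-O'$ is $i'$-escaping. Elements of $O$ are $(j+1)$-escaping, hence $i'$-escaping, and elements of $O'$ are $i'$-escaping by looseness. So all elements of $O\cup O'$ are $i'$-escaping, hence $j$-escaping. It follows that $P'\cap O=\emptyset$ and $v'\notin O$; and by (a), every path from $z$ avoids $O\cup O'$, in particular $z\notin O'$. Finally $z\ne v'$, since otherwise $P'$ would be a path from $z$ to $\hat b$ avoiding $w$. So $\hat e\cap\hat e'=\emptyset$.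

**Step 2: disjoint paths $P_z,P_{v'}$ in $\mathcal G-(O\cup O')$ from $z$ and $v'$ to $\hat b$.** These will vacate $z$ and $v'$ into the places of $b$. If they do not exist, then by Menger, and since $P'$ is a path from $\{z,v'\}$ to $\hat b$ there, a single vertex $q$ meets all paths from $\{z,v'\}$ to $\hat b$ in $\mathcal G-(O\cup O')$. All paths from $z$ to $\hat b$ in $\mathcal G$ avoid $O\cup O'$, so $q$ lies on all of them. It also lies on $P'$, so $q\ne w$. By the choice of $w$ as the last such vertex on $P_0$, $q$ precedes $w$ on $P_0$. Follow $P_0$ from $z$ to $q$ and then $P'$ from $q$: this is a walk from $z$ to $\hat b$ avoiding $w$, and it contains a path with the same property, a contradiction.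

**Step 3: disjoint paths for $O\cup O'$, away from $P_z$ and $P_{v'}$.** By (a) no vertex of $P_z$ is $j$-escaping, so none is $i'$-escaping; no vertex of $P_{v'}$ is $i'$-escaping by Step 1. Let $\Omega$ be the set of $i'$-escaping elements. The given loose sets that contain the elements of $O\cup O'$ are contained in $\Omega$: for $O'$ by the hypothesis, for $O$ because $j(j-1)\ge j+2\ge i'+1$. Moreover $|O\cup O'|-1=j+i'-3$, which is at most each occurring $n$ and at most $2j-2\le j(j-1)$. So Lemma 2, applied to $O\cup O'$ with this $\Omega$ and $W=F\cup Z_{>i'}$, shows that $O\cup O'$ is $(F\cup Z_{>i'})$-free via paths in $\mathcal G[\Omega]$. These paths are disjoint from $P_z$ and $P_{v'}$, in particular from $\{z,v'\}$.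

**Step 4: the exchange.** We put the paths together to contradict Lemma 1(c). Let $A=\hat e\cup\hat e'=O\cup O'\cup\{z,v'\}$. The paths of Step 3 avoid $z,v'$, so each meets $A$ only in its start and ends outside $A$. If $z\in Y$, then $P_z\cap A=\{z\}$, since $P_z$ avoids $O\cup O'$ and $v'\in P_{v'}$; and $P_z$ ends in $\hat b$, at a vertex other than $z$, hence in $\hat b\setminus A$. The same holds for $P_{v'}$ if $v'\in Y$. Adding $P_z$ if $z\in Y$ and $P_{v'}$ if $v'\in Y$, we see that $A$ is $(F\cup Z_{>i'}\cup\hat b)$-free. Also $A\cap Z_{\le i'}\subseteq\hat b$, because elements of $O\cup O'$ are $i'$-escaping and so miss $Z_{\le i'}$, and $z,v'\in Y\cup\hat b$. This contradicts Lemma 1(c).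

If $v'\in\hat b$, the one-vertex path at $v'$ must contain $w$, so $v'=w$. $\square$

## 9. Rates

Call $b\in B$ *marked* if it has a certificate; fix one, $(z_b,w_b,\mathcal P_b)$, and call $w_b$ the *root* of $b$. Otherwise $b$ is *plain*. These notions depend only on the state $(\varphi,B)$.

**Definition (rates outside $Y$).** Let $r=0$ on $F$. For $x\in\hat b$, $|b|=k$:

* if $b$ is plain, $r_x=\frac1k$;
* if $b$ is marked, $r_x=\frac1{k+1}$ for $x\neq w_b$, and $r_x=\frac1{k-1}$ for $x=w_b$.

On $Y$ the rates come from the spare units of $C$. For a trivial $\varphi(c)$, a rate $f_c$ costs up to $(D-1)f_c$. But an element $\ell\in\Gamma(c)$ with rate $r_\ell$ saves $r_\ell$ for each 2-edge from $c$, because $c$ has already paid for that edge. So, up to a term absorbed later, the net cost is $\sum_{\ell\in\Gamma(c)}(f_c-r_\ell)^+$, and $c$ can afford $1$.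

**Definition (rates on $Y$).** For $y\in Y$ let $\beta_y$ be the maximum of $\frac1{|b|-1}$ over marked $b$ with $w_b=y$, and $0$ if there are none. Let $\mathcal L=\{0\}\cup\{\frac1q:2\le q\le D^2+1\}$. For $f:C\to\mathcal L$ put $r_{\varphi(c)}=\max(f_c,\beta_{\varphi(c)})$ and
$$\omega_c=\sum_{\ell\in\Gamma(c)}(f_c-r_\ell)^+ . \tag{6}$$
Choose $f$ with all $\omega_c\le1$ that maximizes $\sum_cf_c$.

The choice is possible: $\mathcal L$ is finite and $f=0$ is admissible. The term $\ell=\varphi(c)$ in (6) is always $0$. Since $3\le|b|\le D$ for $b\in B$, all values of $r$ lie in $\mathcal L$; so $r\le\frac12$ and $f\le\frac12$. The root of a marked $b$ of size $k$ has $r_{w_b}\ge\frac1{k-1}$, whether it lies in $\hat b$ or in $Y$.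

In Example A, $\omega_c=(N-1)f_c$, so $f_c=\frac1{N-1}$, and $e$ receives $(N-1)\cdot\frac1{N-1}=1$: the spare unit of $c$ is used up exactly. In Example B, $b$ is marked with root $x$ (only $y$ can serve as $z$), so $r_x=\frac12$, $r_{x'}=r_{x''}=\frac14$; $\omega_c=0$ for $f_c\le\frac12$, so $f_c=r_y=\frac12$, and each $e_a$ receives $2\cdot\frac12=1$.

The maximality of $f$ has one consequence that drives everything: sets of low rate are loose. For $2\le p\le D^2+1$ put $\Lambda_p=\{\ell\in I:r_\ell<\frac1p\}$. Every index $p$ used below lies in this range, being at least $2$ and at most $i(i-1)$ or $i+1$ for some edge size $i$, $3\le i\le D$.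

**Lemma 5.** $\Lambda_p$ is $(p;p)$-loose.

*Proof.* If $x\in\hat b\cap\Lambda_p$, then $\frac1{|b|+1}\le r_x<\frac1p$, so $|b|\ge p$. Hence $\Lambda_p\setminus Y\subseteq F\cup Z_{\ge p}$. For $\ell\in\Lambda_p\setminus Y$ the trivial path suffices.

Let $\ell\in\Lambda_p\cap Y$, $\ell\notin U$, $|U|\le p$, and let $S$ be the set of elements reachable from $\ell$ in $\mathcal G[\Lambda_p\setminus U]$. Suppose $S\subseteq Y$, and put $C_0=\varphi^{-1}(S)\ne\emptyset$. We try to raise $f$ on $C_0$. There $f_c\le r_{\varphi(c)}<\frac1p$, and also $\beta_{\varphi(c)}<\frac1p$; set $f=\frac1p$ on $C_0$. Then $r$ becomes $\frac1p$ on $S$ and is unchanged elsewhere. No $r$ decreases, so $\omega_c$ does not increase for $c\notin C_0$. By maximality of $f$ some $c\in C_0$ has new value $\omega_c>1$. In this sum elements of $S$ contribute $0$; other elements have unchanged $r$, contribute only if they lie in $\Lambda_p$, and contribute at most $\frac1p$ each. So $\Gamma(c)\setminus S$ contains at least $p+1$ elements of $\Lambda_p$, one of which is outside $U$. It differs from $\varphi(c)\in S$, so there is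 an arc from $\varphi(c)$ to it, and it is reachable from $\ell$ in $\mathcal G[\Lambda_p\setminus U]$. Hence it lies in $S$, a contradiction. So $S\not\subseteq Y$, which is what we need. $\square$

A root in $Y$ may have $r>f_c$; the next lemma bounds the gap.

**Lemma 6.** If $w_b=\varphi(c)\in Y$ for a marked $b$ of size $j$, then $f_c\ge\frac1{j+1}$.

*Proof.* Every $\ell\in\Gamma(c)\setminus\{w_b\}$ is reachable from $z_b$ through $w_b$, so it is not $j$-escaping by Lemma 4(a). The set $\Lambda_{j+1}$ is $(j+1;j+1)$-loose, so all its elements are $j$-escaping; hence $\ell\notin\Lambda_{j+1}$, that is, $r_\ell\ge\frac1{j+1}$. If $f_c<\frac1{j+1}$, raising $f_c$ to $\frac1{j+1}$ would give $\omega_c=0$ and would not decrease any $r$, hence not increase any other $\omega$. This contradicts the maximality of $f$. $\square$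

## 10. The total charge

For $i\in I$ put $\rho_i=\frac{m_i+r_i}{2m_i+1}$; this is the rate at which each vertex of $K_i$ pays. As $r_i\le\frac12$, we have $r_i\le\rho_i\le\frac12$. Also $\rho_i=r_i$ if $i$ is trivial, and $\rho_i\ge\frac13$ if $i$ is non-trivial. For $e\in T$ let $\mathrm{pay}(e)=(|e|-1)\sum_{i\in\hat e}\rho_i$.

**Lemma 7.**
$$|\mathscr E\setminus T|+\sum_{e\in T}\mathrm{pay}(e)\le D\,\nu(G)+\sum_{c\in C}(\omega_c-1)+(D-1)\Big[\sum_{x\in Z}r_x+\sum_{c\in C}(r_{\varphi(c)}-f_c)\Big].$$

*Proof.* Every edge outside $T$ meets $C$, or misses $C$ and meets $Q$, or lies in $R$ and has at least two vertices in some $K_i$. We distribute charges, as in Section 2, so that each edge outside $T$ receives at least $1$ and each $e\in T$ receives $\mathrm{pay}(e)$.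

**Step 1: charges of $c\in C$.** The vertex $c$ pays $1$ for each 2-edge to $R$ and $\frac12$ for each 2-edge to $C\cup Q$; each edge of size $\ge3$ meeting $C$ is paid $1$ by one of its vertices in $C$. Let $\deg_R(c)=\sum_iu_{c,i}$ and $g_c=D-1-\deg_R(c)\ge0$. By (1) an edge of size $\ge3$ accounts for at least two elements of $N(c)$, so $c$ pays at most $\deg_R(c)+\frac12(D-1-\deg_R(c))=D-1-\frac{g_c}2$.

**Step 2: charges of $q\in Q$.** The vertex $q$ pays $\frac12$ for each 2-edge at $q$ (the other end is in $C\cup Q$ and pays the other half); each edge of size $\ge3$ meeting $Q$ but not $C$ is paid $1$ by one of its vertices in $Q$. So $q$ pays at most $\frac12|N(q)|\le\frac D2$.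

**Step 3: charges of $i\in I$.** The element $i$ pays $1$ to each edge contained in $R$ with at least two vertices in $K_i$, and $(|e|-1)\rho_i$ to each $e\in T$ with $i\in\hat e$. Let $P$ be the number of pairs of vertices of $K_i$ contained in an edge, so $P\le\binom{s_i}2=m_is_i$, and let $\tau=\sum_{e\in T,\,i\in\hat e}(|e|-1)$. By simplicity at most $P$ edges have two vertices in $K_i$. Count neighbors of the vertices of $K_i$: inside $K_i$ there are $2P$ in total, in $C$ via 2-edges $u_i$, in $R\setminus K_i$ via edges of $T$ exactly $\tau$ by simplicity. Hence $2P+u_i+\tau\le s_i(D-1)$, and $i$ pays at most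
$$P+\rho_i\tau\le(1-2\rho_i)P+\rho_is_i(D-1)-\rho_iu_i\le m_i(1-2r_i)+(m_i+r_i)(D-1)-\rho_iu_i\le m_iD+r_i(D-1)-\rho_iu_i .$$
Here we used $\rho_is_i=m_i+r_i$ and $(1-2\rho_i)s_i=1-2r_i\ge0$.

**Step 4: summation.** The left side of the lemma is at most
$$\sum_c\Big(D-1-\frac{g_c}2\Big)+\frac D2|Q|+D\sum_im_i+\sum_i\big(r_i(D-1)-\rho_iu_i\big). \tag{7}$$
We rewrite the last sum. Since $r=0$ on $F$, and $(D-1)f_c=f_cg_c+\sum_iu_{c,i}f_c$,
$$\sum_i\big(r_i(D-1)-\rho_iu_i\big)=(D-1)\Big[\sum_{x\in Z}r_x+\sum_c(r_{\varphi(c)}-f_c)\Big]+\sum_c\Big[f_cg_c+\sum_iu_{c,i}(f_c-\rho_i)\Big].$$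
First, $f_cg_c\le\frac{g_c}2$. Second, $u_{c,i}(f_c-\rho_i)\le(f_c-r_i)^+$ for $i\in\Gamma(c)$: this is clear if $f_c\le\rho_i$; and if $f_c>\rho_i$, then by $u_{c,i}\le s_i$ the left side is at most $s_if_c-m_i-r_i=(f_c-r_i)-m_i(1-2f_c)\le f_c-r_i$. So the last sum over $c$ is at most $\sum_c(\frac{g_c}2+\omega_c)$. The terms $\frac{g_c}2$ cancel in (7), and with $D\nu(G)=D|C|+D\sum_im_i+\frac D2|Q|$ the claim follows. $\square$

## 11. Underpaid edges and the final count

Call $e\in T\setminus B$ *underpaid* if $\mathrm{pay}(e)<1$, and call $1-\mathrm{pay}(e)$ its *deficit*. Let $e$ be underpaid, $|e|=i$, let $v\in\hat e$ have the largest $r_v$, and $O=\hat e\setminus\{v\}$. Since $\rho\ge r$, $\mathrm{pay}(e)\ge(i-1)\sum_{\ell\in\hat e}r_\ell$.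

The next lemma shows that an underpaid edge looks like a private edge in Section 3.

**Lemma 8.** $r_v=\frac1i$; $e$ is an $i$-petal at $v$, with $O_e=O\subseteq\Lambda_{i(i-1)}$; $1-\mathrm{pay}(e)\le\frac1{i\,s_v}$; and either $v\in\hat b$ with $b$ plain of size $i$, or $v=\varphi(c)\in Y$. In the latter case $\{\ell\in\Gamma(c):r_\ell<\frac1i\}\subseteq O$.

*Proof.* **Step 1: $r_v\in\{\frac1i,\frac1{i+1}\}$.** We narrow down the largest rate. As $e$ is underpaid, $r_v<\frac1{i-1}$, so $r_v\le\frac1i$ because $r_v\in\mathcal L$. If $r_v<\frac1{i+1}$, then $\hat e\subseteq\Lambda_{i+1}$, which is $(i+1;i+1)$-loose. So $\hat e\cap Z_{\le i}=\emptyset$, and by Lemma 2 with $\Omega=I$, $\hat e$ is $(F\cup Z_{>i})$-free, contradicting Lemma 1(b). Since $r_v\in\mathcal L$, the claim follows.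

**Step 2: $r_v\ne\frac1{i+1}$.** We exclude the smaller value by Lemma 4(b). Suppose $r_v=\frac1{i+1}$. For $\ell\in O$, $(i-1)(r_v+r_\ell)<1$ gives $r_\ell<\frac1{i-1}-\frac1{i+1}=\frac2{i^2-1}$. So $O\subseteq\Lambda_p$ with $p=\lfloor(i^2-1)/2\rfloor$, and $\Lambda_p$ is $(p;p)$-loose. We have $p\ge i+1$ since $\frac{i-1}2\ge1$, and $p\ge2i-3$ since $i^2-4i+5\ge0$. So Lemma 3 applies to $(e,v)$, and Lemma 4(b) applies with $e'=e$, $v'=v$, $j=i'=i$ whenever there is a marked $b$ of size $i$ with $v\in Y\cup\hat b$.

Let $v\in Y$. Since $v\in\Lambda_i$ and $|O|=i-1$, Lemma 5 gives a path in $\mathcal G[\Lambda_i\setminus O]$ from $v$ to some $x\notin Y$ with $r_x<\frac1i$. By Lemma 3, $x$ is not $i$-escaping, so $x\notin F\cup Z_{>i}$. So $x\in\hat b$ with $|b|\le i$. The rate of an element of $\hat b$ is $\frac1{|b|}$, $\frac1{|b|-1}$ or $\frac1{|b|+1}$, and only the last can be less than $\frac1i$, with $|b|=i$. So $b$ is marked, $|b|=i$, $x\ne w_b$. As $r_{w_b}\ge\frac1{i-1}$, the path, which stays in $\Lambda_i$, avoids $w_b$. This contradicts Lemma 4(b).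

Let $v\notin Y$. By Lemma 3, $v\in\hat b$ with $|b|\le i$, and $r_v=\frac1{i+1}$ forces $b$ marked, $|b|=i$, $v\ne w_b$. This contradicts Lemma 4(b).

**Step 3: petal and deficit.** So $r_v=\frac1i$, and we read off the shape of $e$. For $\ell\in O$, $r_\ell<\frac1{i-1}-\frac1i=\frac1{i(i-1)}$. So $O\subseteq\Lambda_{i(i-1)}$, which is $(i(i-1);i(i-1))$-loose. If $\hat e$ contained a non-trivial element and $i\ge4$, then $\mathrm{pay}(e)\ge\frac{i-1}3\ge1$, a contradiction. If $i=3$ and some $\kappa\in O$ were non-trivial, then $\mathrm{pay}(e)\ge2(\rho_\kappa+r_v)\ge2(\frac13+\frac13)>1$, a contradiction. So $O$ consists of trivial elements and $e$ is an $i$-petal at $v$. If $v$ is trivial, $1-\mathrm{pay}(e)\le1-\frac{i-1}i=\frac1i$. If $v$ is non-trivial, then $i=3$ and $1-\mathrm{pay}(e)\le1-2\rho_v=\frac{1-2/3}{2m_v+1}=\frac1{3s_v}$.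

**Step 4: the place of $v$ outside $Y$.** Let $v\notin Y$. By Lemma 3 (note $i(i-1)\ge i+2$), $v\in\hat b$ with $|b|\le i$. Since $r_v=\frac1i$, either $b$ is plain of size $i$, or $b$ is marked of size $i-1$ (so $i-1\ge3$) and $v\ne w_b$; a root in $\hat b$ with value $\frac1i$ would have $|b|=i+1$. The second case contradicts Lemma 4(b) with $e'=e$, $j=i-1$, $i'=i$: its requirements $i(i-1)\ge i+1$ and $i(i-1)\ge2i-4$ hold.

**Step 5: the neighbors of $c$.** Let $v=\varphi(c)$ and suppose $\ell\in\Gamma(c)\setminus O$ has $r_\ell<\frac1i$. Then $\ell\neq v$ and $\ell\in\Lambda_i$, so by Lemma 5 there is a path in $\mathcal G[\Lambda_i\setminus O]$ from $\ell$ to some $x\notin Y$ with $r_x<\frac1i$. Preceded by $v\to\ell$ it is a path in $\mathcal G-O$, since $v\notin\Lambda_i$. As in Step 2, $x$ is not $i$-escaping, so $x\in\hat b$ with $b$ marked and $|b|=i$. The path avoids $w_b$, as $r_{w_b}\ge\frac1{i-1}$ while all its vertices have $r\le\frac1i$. This contradicts Lemma 4(b) with $e'=e$, $v'=v$, $j=i'=i$, since $i(i-1)\ge2i-3$ and $i(i-1)\ge i+1$. $\square$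

Call $v$ the *main element* of $e$; it is unique, since the other elements of $\hat e$ have smaller $r$. For $v$ with $r_v=\frac1i$ let $n_v$ be the number of underpaid edges with main element $v$; they all have size $i$, and their total deficit is at most $\frac{n_v}{i\,s_v}$. The certificates were designed to make the next lemma true.

**Lemma 9.** If $r_v=\frac1i$ and $n_v\ge1$, then $n_v\le i\,s_v$.

*Proof.* Suppose $n_v>is_v$, and let $\mathcal P$ be the set of these $i$-petals at $v$. If $v\in\hat b$ with $b$ plain and $|b|=i$, then $(v,v,\mathcal P)$ with trivial $P_0$ is a certificate for $b$, a contradiction. By Lemma 8 the remaining case is $v\in Y$. By the proof of Lemma 4(a), no $i$-escaping element is reachable from $v$. Since $v\in\Lambda_{i-1}$, Lemma 5 gives a path in $\mathcal G[\Lambda_{i-1}]$ from $v$ to some $x\notin Y$ with $r_x<\frac1{i-1}$. As $x$ is not $i$-escaping, $x\in\hat b$ with $|b|=k\le i$.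

If $b$ is plain, then $\frac1k<\frac1{i-1}$ gives $k=i$, and $\hat b$ is reachable from $v$. So $b$ has a certificate with $z=v$ and this $\mathcal P$: take $P_0$ to be this path and $w$ its last vertex that lies on every path from $v$ to $\hat b$. This contradicts that $b$ is plain.

If $b$ is marked, then $r_{w_b}\ge\frac1{k-1}\ge\frac1{i-1}$, so the path avoids $w_b$. In particular $x\ne w_b$, so $\frac1{k+1}<\frac1{i-1}$ and $k\in\{i-1,i\}$. The path also avoids $O_e$ for any $e\in\mathcal P$, since elements of $O_e$ are $i$-escaping. This contradicts Lemma 4(b) for $b$ with $j=k$, $e'=e$, $i'=i$, $v'=v$; note $i(i-1)\ge i+1$ and $k+i-3\le2i-3\le i(i-1)$. $\square$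

Now we bound the deficits by what is available: $1-\omega_c$ at $c\in C$, and $j-1$ at a plain $b$ of size $j$ (its own surplus $j-2$ plus one unit).

**Lemma 10.** (a) For $c\in C$, the total deficit of underpaid edges with main element $\varphi(c)$ is at most $1-\omega_c$. (b) For a plain $b$ of size $j$, the total deficit of underpaid edges with main element in $\hat b$ is at most $j-1$.

*Proof.* (a) Let $y=\varphi(c)$. If there are no such edges, use $\omega_c\le1$. Otherwise $n_y\ge1$ and $r_y=\frac1i$ for some $i$; let $\Lambda'=\{\ell\in\Gamma(c):r_\ell<\frac1i\}$. By Lemma 8, $\Lambda'\subseteq O_e$ for every such underpaid $e$, so $|\Lambda'|\le i-1$. Since $f_c\le r_y=\frac1i$, only $\ell\in\Lambda'$ contribute to (6), so $\omega_c\le\frac{|\Lambda'|}i\le\frac{i-1}i$. If $\Lambda'\ne\emptyset$, some $\ell$ lies in $O_e$ for all these petals, so $n_y\le s_y$ by (5), and the deficit is at most $\frac1i\le1-\omega_c$. If $\Lambda'=\emptyset$, then $\omega_c=0$, and the deficit is at most $\frac{n_y}{is_y}\le1$ by Lemma 9.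

(b) Here $r_x=\frac1j$ for all $x\in\hat b$. If $n_x\le(j-1)s_x$ for all $x\in\hat b$, the deficit is at most $j\cdot\frac{j-1}j=j-1$. Otherwise let $n_x>(j-1)s_x$. We claim $n_{x'}=0$ for all $x'\in\hat b\setminus\{x\}$; then the deficit is at most $\frac{n_x}{js_x}\le1\le j-1$ by Lemma 9.

Suppose $e'$ is underpaid with main element $x'$, and $O'=\hat e'\setminus\{x'\}$, $|O'|=j-1$. By (5) at most $(j-1)s_x$ petals $e$ at $x$ satisfy $O_e\cap O'\ne\emptyset$, so some underpaid $e$ with main element $x$ has $O_e\cap O'=\emptyset$. As $O_e,O'\subseteq\Lambda_{j(j-1)}$ and $x,x'\notin\Lambda_{j(j-1)}$, we have $\hat e\cap\hat e'=\emptyset$. Put $A=\hat e\cup\hat e'$. Then $A\cap Y\subseteq\Lambda_{j(j-1)}$, and $|A|-1=2j-1\le j(j-1)$ as $j\ge3$. By Lemma 5 and Lemma 2 with $\Omega=I$, $A$ is $(F\cup Z_{\ge j(j-1)})$-free, hence $(F\cup Z_{>j}\cup\hat b)$-free. And $A\cap Z_{\le j}=\{x,x'\}\subseteq\hat b$, since $\Lambda_{j(j-1)}\setminus Y\subseteq F\cup Z_{\geq j(j-1)}$. This contradicts Lemma 1(c) with $i'=j$. $\square$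

**Proof of Theorem 1.** **Step 1: what each $b\in B$ receives.** Let $|b|=j$. If $b$ is plain, $\sum_{x\in\hat b}r_x=1$ and $\mathrm{pay}(b)\ge j-1$. If $b$ is marked, all its rates are at least $\frac1{j+1}$, so $\mathrm{pay}(b)\ge(j-1)\frac j{j+1}\ge1$.

**Step 2: the bracket in Lemma 7 is at most $|B|$.** A plain $b$ contributes $1$. If $y=\varphi(c)$ has $r_y>f_c$, then $r_y=\beta_y$, so $y$ is the root of a marked $b$ with $r_y=\frac1{|b|-1}$, and $r_y-f_c\le\frac1{|b|-1}-\frac1{|b|+1}$ by Lemma 6. Charge this amount to one such $b$. Each marked $b$ has one root, so it is charged at most once, and only if $w_b\in Y$. A marked $b$ of size $j$ therefore accounts for at most $\frac{j-1}{j+1}+\frac1{j-1}$ if $w_b\in\hat b$, and at most $\frac j{j+1}+\frac1{j-1}-\frac1{j+1}$ if $w_b\in Y$. Both equal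
$$\frac{j-1}{j+1}+\frac1{j-1}=\frac{j^2-j+2}{j^2-1}\le1\qquad(j\ge3).$$

**Step 3: the count.** We have
$$|T|\le\sum_{e\in T}\mathrm{pay}(e)-\sum_{b\in B}(\mathrm{pay}(b)-1)+\sum_{e\in T\setminus B}(1-\mathrm{pay}(e))^+ .$$
By Lemma 8 every underpaid edge has its main element in $Y$ or in $\hat b$ for a plain $b$. With Lemmas 7 and 10 and Steps 1 and 2,
$$|\mathscr E|\le D\nu(G)+\sum_c(\omega_c-1+1-\omega_c)+\sum_{b\text{ plain}}\big[(D-1)-(|b|-2)+(|b|-1)\big]+\sum_{b\text{ marked}}(D-1)\le D(\nu(G)+|B|).$$
This is (4). By (3), $\nu(G)+|B|\le\nu(H)$. Together with (2), $|\mathscr E(H)|\le(N(H)+1)\,\nu(H)$ for every simple hypergraph. So the conjecture is true. $\blacksquare$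

## 12. Lexicographically largest matchings, and sharpness

**Proof of Theorem 2.** **Step 1: singletons.** Let $M$ be a matching of $H$, now an arbitrary simple hypergraph, with lexicographically largest profile. All singleton edges together form a matching, so $M$ contains all of them. Its other edges avoid $V_1$ and form a matching $M'$ of $H'$ (Section 5), again with lexicographically largest profile there, since any matching of $H'$ can be completed by the singletons. If $H'$ has no edges, then $|\mathscr E(H)|\le D|V_1|=D|M|$ by (2).

**Step 2: $M'$ comes from an optimal state.** Otherwise use the notation of Section 5 for $H'$. Since $n_2$ is largest possible, the 2-edges of $M'$ form a maximum matching of $G$. By Gallai–Edmonds they cover $C\cup Q$ and all but at most one vertex of each $K_i$, missing none in the components matched to $C$. Hence the edges of $M'$ of size $\ge3$ lie in $R$, meet each $K_i$ in at most one vertex, avoid the components matched to $C$, and no $K_i$ meets two of them. So they lie in $T$, and with the induced $\varphi$ they form a state $(\varphi,B)$. Conversely every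 state gives a matching of $H'$ with $n_2=\nu(G)$ and $n_k=n_k(B)$ for $k\ge3$. So the state obtained from $M'$ has lexicographically largest profile.

**Step 3: conclusion.** Sections 6–11 used only that the fixed state has the largest profile. Applied to this state they give $|\mathscr E(H')|\le D(\nu(G)+|B|)$, so by (2) $|\mathscr E(H)|\le D(|V_1|+\nu(G)+|B|)=D|M|$.

**Step 4: sharpness.** It suffices to give, for each $N$, a simple hypergraph with $N(H)=N$, $N+1$ edges and $\nu=1$, and then to take $\nu$ disjoint copies. For $N=0$ take the single edge $\{x\}$; for $N=1$ the edges $\{x\},\{x,y\}$; for $N\ge2$ the near-pencil of Section 1, in which any two of the $N+1$ edges meet and every vertex has exactly $N$ neighbors. $\blacksquare$
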